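# Opaque connections not determined by their holonomy along closed geodesics

## A circle of connections with one holonomy

Throughout, $(M,g)$ is a closed (compact, without boundary), connected Riemannian manifold of dimension $n\ge 2$ whose geodesic flow is Anosov. All terms in the following statement are defined in the next section.

**Theorem 1.** Let $V=TM\otimes\mathbb C$ with the Levi-Civita connection; or, if $(M,g)$ is Kähler with $n\ge 4$, let $V=(TM,J)\cong T^{1,0}M$. Let $W\to M$ be any Hermitian bundle of rank $\ge 1$, and let $\mathcal E=V\oplus W$. Then there is a smooth $2\pi$-periodic family $(\nabla^\alpha)_{\alpha\in\mathbb R}$ of unitary connections on $\mathcal E$ such that every $\nabla^\alpha$ is opaque, $\mathrm{Hol}_{\nabla^\alpha}\sim \mathrm{Hol}_{\nabla^{\alpha'}}$ for all $\alpha,\alpha'$, and $\nabla^\alpha,\nabla^{\alpha'}$ are gauge-equivalent only if $\alpha\equiv\alpha'$ mod $2\pi$.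

In words: parallel transport around closed geodesics, even recorded with a common conjugation over all of $SM$, cannot tell the connections $\nabla^\alpha$ apart, although no two of them with different $\alpha$ mod $2\pi$ are the same up to a change of frame on $M$. And this happens for connections whose transport along the geodesic flow has no invariant subbundle at all. Such bundles exist on every closed Anosov manifold, in every rank $\ge n+1$ (and in every rank $\ge \frac n2+1$ if $M$ is Kähler with $n\ge4$).

The theorem answers Question 8.17 of "Geometric Inverse Problems on Anosov Manifolds". That text states the following known result, credited there to Guillarmou–Paternain–Salo–Uhlmann and Cekic–Lefeuvre.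

**Theorem 8.16 (recalled).** Let $(M,g)$ be negatively curved and let $\nabla_0^{\mathcal E}$ be a unitary connection on $\mathcal E$ such that $\nabla_0^{\mathrm{End}(\mathcal E)}$ has no twisted conformal Killing tensors of degree $m\ge1$. Then there are $\varepsilon>0$ and $k\in\mathbb N$ such that every unitary connection $\nabla^{\mathcal E}$ with $\|\nabla^{\mathcal E}-\nabla^{\mathcal E}_0\|_{C^k}<\varepsilon$ and $\mathrm{Hol}_{\nabla^{\mathcal E}}\sim\mathrm{Hol}_{\nabla_0^{\mathcal E}}$ is gauge-equivalent to $\nabla_0^{\mathcal E}$.

Question 8.17 asks whether the same conclusion holds assuming only that $(M,g)$ is Anosov and $\nabla_0^{\mathcal E}$ is opaque. It does not: take $\nabla_0^{\mathcal E}=\nabla^0$ from Theorem 1. As $\alpha\to0$ we have $\nabla^\alpha\to\nabla^0$ in $C^\infty$, so for all $\varepsilon$ and $k$ there is a small $\alpha\ne0$ with $\nabla^\alpha$ within $\varepsilon$ of $\nabla^0$ in $C^k$, with equivalent holonomy, and not gauge-equivalent to $\nabla^0$.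

Three further theorems describe how the answer depends on the rank.

**Theorem 2 (surfaces).** Let $(M,g)$ be an orientable Anosov surface. Every Hermitian bundle $\mathcal E\to M$ of rank $r\ge2$ carries, for every $m\in\mathbb N$, a smooth family of opaque unitary connections, parametrised by a ball in $\mathbb R^d$ with $d\ge m$, with pairwise equivalent holonomy and pairwise not gauge-equivalent.

**Theorem 3 (rank one).** On any Anosov manifold, if $\mathcal E$ has rank $1$ and $\nabla,\nabla_0$ are unitary with $\mathrm{Hol}_\nabla\sim\mathrm{Hol}_{\nabla_0}$, then they are gauge-equivalent (no closeness needed).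

So on orientable Anosov surfaces the property in the question holds for all opaque connections on $\mathcal E$ if and only if $\operatorname{rank}\mathcal E=1$.

**Theorem 4 (low rank, negative curvature).** If $(M,g)$ is negatively curved and $2r\le 2^k\le n-1$ for some integer $k\ge1$, then unitary connections on a rank $r$ bundle with equivalent holonomies are gauge-equivalent (no opacity, no closeness needed).

For $n\ge3$ and the intermediate ranks that Theorems 1, 3 and 4 do not cover, these notes do not decide whether counterexamples exist.

## The vocabulary: transport cocycles, holonomy, opacity, degree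

**The flow.** Let $\pi:SM\to M$ be the unit tangent bundle, $(\varphi_t)$ the geodesic flow, $X$ its generator. The flow is *Anosov* if $T(SM)=\mathbb RX\oplus E^s\oplus E^u$ with a continuous flow-invariant splitting, where $d\varphi_t$ contracts $E^s$ exponentially for $t\to+\infty$ and $E^u$ exponentially for $t\to-\infty$. Negatively curved manifolds are Anosov. We use these standard facts.

1. Through each $y\in SM$ pass the strong stable and unstable manifolds $W^{ss}(y),W^{uu}(y)$, consisting of the points whose orbits are asymptotic to that of $y$ as $t\to+\infty$, resp. $t\to-\infty$, with the same time parameter. Write $W^{cs}(y)=\bigcup_t\varphi_tW^{ss}(y)$ and $W^{cu}(y)=\bigcup_t\varphi_tW^{uu}(y)$.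
2. Local product structure: if $a,b$ are close enough, then $W^{cs}_{loc}(a)\cap W^{uu}_{loc}(b)$ and $W^{cu}_{loc}(a)\cap W^{ss}_{loc}(b)$ each contain a point, and that point is close to $a$ and $b$.
3. The Liouville measure is ergodic, and it is positive on open sets. So almost every point of $SM$ has a dense forward orbit and a dense backward orbit.
4. There are periodic orbits.

I write $v$ both for a point of $SM$ and for the *tautological section* of $\pi^*TM$, whose value at the point $v$ is the vector $v$. Since $d\pi(X)=v$ and a geodesic has parallel velocity,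
$$(\pi^*\nabla^{LC})_X\,v=0. \tag{1}$$

**Connections and cocycles.** Let $\mathcal E\to M$ be a Hermitian bundle with unitary connection $\nabla$. Put $\mathbf X_\nabla=(\pi^*\nabla)_X$, acting on sections of $\pi^*\mathcal E$ over $SM$. The transport cocycle $C_\nabla(z,t):\mathcal E_{\pi(z)}\to\mathcal E_{\pi(\varphi_tz)}$ is parallel transport along the geodesic $s\mapsto\pi(\varphi_sz)$, $0\le s\le t$. If $\nabla'=\nabla+a$ with $a$ a 1-form with values in skew-Hermitian endomorphisms, then $\mathbf X_{\nabla'}=\mathbf X_\nabla+a(v)$: the flow sees $a$ only through a function on $SM$ that is *linear in $v$* on each fibre $S_xM$. This is the constraint behind everything below.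

**Same holonomy.** $\mathrm{Hol}_\nabla\sim\mathrm{Hol}_{\nabla_0}$ means: there is a single $p\in C^\infty(SM,\mathrm U(\pi^*\mathcal E))$ with $C_{\nabla_0}(z,T)=p(z)C_\nabla(z,T)p(z)^{-1}$ whenever $\varphi_Tz=z$.

**Gauge equivalence.** $\nabla=q^{-1}\nabla_0q$ for some $q\in C^\infty(M,\mathrm U(\mathcal E))$. Note that $q$ lives on $M$, whereas $p$ lives on $SM$. The whole problem is the difference between the two. Gauge-equivalent connections have the same holonomy: take $p=\pi^*q$.

**Opacity.** $\nabla$ is *opaque* if no smooth subbundle $F\subset\pi^*\mathcal E$ with $0<\operatorname{rank}F<\operatorname{rank}\mathcal E$ satisfies $C_\nabla(z,t)F_z=F_{\varphi_tz}$ for all $z,t$. On an Anosov manifold, "generic" in the question means this. (The question phrases it as opacity of the induced connection on $\mathrm{End}(\mathcal E)$. Read literally this would be empty for rank $\ge2$, since $\mathbb C\,\mathrm{Id}$ is always an invariant line subbundle of $\pi^*\mathrm{End}(\mathcal E)$. The definition just given is the one intended.)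

*Examples.* In rank one every connection is opaque, vacuously. A direct sum $\nabla^1\oplus\nabla^2$ on $\mathcal E_1\oplus\mathcal E_2$, both of positive rank, is not opaque. The Levi-Civita connection on $TM\otimes\mathbb C$ is not opaque: by (1) the line $\mathbb Cv$ is invariant, and $1<n$. Observe that this last line is not pulled back from $M$.

**Degree and twisted CKTs.** Let $\mathcal F\to M$ be Hermitian with a unitary connection, $\mathbf X=(\pi^*\nabla^{\mathcal F})_X$. Let $\Omega_m$ be the smooth sections of $\pi^*\mathcal F$ that restrict to $\mathcal F_x$-valued spherical harmonics of degree $m$ on each $S_xM$. A section has degree $\le m$ if it lies in $\bigoplus_{k\le m}\Omega_k$. The operator $\mathbf X$ maps $\Omega_m$ into $\Omega_{m-1}\oplus\Omega_{m+1}$, and we split $\mathbf X=\mathbf X_-+\mathbf X_+$ accordingly. A *twisted conformal Killing tensor* (twisted CKT) of degree $m$ is a nonzero $u\in\Omega_m$ with $\mathbf X_+u=0$.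

*Example.* Hermitian products are linear in the first slot, and $\xi\xi^*$ denotes the map $\langle\cdot,\xi\rangle\xi$. On $V=TM\otimes\mathbb C$ the section $vv^*$ of $\pi^*\mathrm{End}(V)$ is quadratic in $v$. Its average over $S_xM$ is $\frac1n\mathrm{Id}$, so $vv^*=\frac1n\mathrm{Id}+(vv^*-\frac1n\mathrm{Id})$ with the two terms in $\Omega_0$ and $\Omega_2$. By (1) both are killed by $\mathbf X$ for the Levi-Civita connection. So $vv^*-\frac1n\mathrm{Id}$ is a twisted CKT of degree $2$.

## Rank one by hand: proof of Theorem 3

Here holonomies are numbers and we can compute.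

**Step 1: turn the hypothesis into a function on $SM$.** Write $\nabla=\nabla_0+i\theta$ with $\theta$ a real 1-form. Then $C_\nabla(z,T)=e^{-i\int\theta}C_{\nabla_0}(z,T)$, the integral being over the geodesic. In rank one the conjugation by $p$ cancels, so the hypothesis says $\int_\gamma\theta\in2\pi\mathbb Z$ for every closed geodesic $\gamma$. By Livšic's theorem for $\mathrm U(1)$-valued cocycles, with smooth regularity (Livšic 1972; Niţică–Török 1998), there is $f\in C^\infty(SM,\mathrm U(1))$ with
$$Xf=i\theta(v)f. \tag{2}$$

**Step 2: $f$ has a logarithm on each fibre.** This is what lets us average over fibres. If $n\ge3$ the fibres $S^{n-1}$ are simply connected and there is nothing to do. Let $n=2$. Passing to the orientation cover changes fibre degrees at most by a sign, so assume $M$ oriented. Let $d$ be the degree of $f$ on a fibre, the same for all fibres as $M$ is connected. Take a vector field $Z$ with isolated zeros. The function $F=f\circ(Z/|Z|)$ is defined off the zeros, and on a small circle around a zero it has degree $d$ times the index of $Z$ there. The closed form $\frac1{2\pi i}F^{-1}dF$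 on the complement of small discs shows, by Stokes, that these degrees sum to $0$. By Poincaré–Hopf, $d\,\chi(M)=0$. Now $\chi(M)<0$: Anosov metrics have no conjugate points (Klingenberg), so $M$ is not a sphere, since its universal cover is a plane; and tori without conjugate points are flat (Hopf), hence not Anosov. So $d=0$.

**Step 3: split off the fibre average.** On each fibre write $f=e^{i\psi}$ with $\psi$ real, defined up to adding a constant in $2\pi\mathbb Z$. Over a small ball $U\subset M$ one may choose $\psi$ smooth on $SU\cong U\times S^{n-1}$, because by Step 2 $f$ induces the zero map on $\pi_1(SU)$. Let $m(x)\in\mathbb R/2\pi\mathbb Z$ be the fibre average of $\psi$. Then $h=e^{im}\in C^\infty(M,\mathrm U(1))$, and $u=\psi-m$ is a well-defined real function in $C^\infty(SM)$. We have $f=he^{iu}$, and (2) becomes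
$$Xu=\Big(\theta-\tfrac1i h^{-1}dh\Big)(v).$$

**Step 4: conclude on $M$.** The real 1-form $\theta-\frac1ih^{-1}dh$ therefore has zero integral over every closed geodesic. By Dairbekov–Sharafutdinov (Ergodic Theory Dynam. Systems 23, 2003) such 1-forms on Anosov manifolds are exact, so it equals $dw$ with $w\in C^\infty(M,\mathbb R)$. Put $q=he^{iw}$. Then $q^{-1}dq=h^{-1}dh+i\,dw=i\theta$, i.e. $\nabla=\nabla_0+q^{-1}dq=q^{-1}\nabla_0q$. $\square$

## What opacity controls, and what it leaves free

**Lemma 1.** (a) Let $Q:\pi^*\mathcal E\to\pi^*\mathcal E'$ be a smooth unitary isomorphism over $SM$ with $\mathbf X_{\nabla'}=Q\mathbf X_\nabla Q^{-1}$. Then $C_{\nabla'}(z,t)=Q(\varphi_tz)C_\nabla(z,t)Q(z)^{-1}$, and $\nabla'$ is opaque iff $\nabla$ is.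
(b) If $\nabla$ is opaque and $R\in C^\infty(SM,\mathrm U(\pi^*\mathcal E))$ commutes with $\mathbf X_\nabla$, then $R=c\,\mathrm{Id}$ for a constant $c$.

*Proof.* (a) $Q$ sends $\nabla$-parallel sections along an orbit to $\nabla'$-parallel ones, which is the formula. Hence $Q$ sends smooth invariant subbundles to smooth invariant subbundles of the same rank, and so does $Q^{-1}$.

(b) By (a) with $\nabla'=\nabla$, $R(\varphi_tz)=C_\nabla(z,t)R(z)C_\nabla(z,t)^{-1}$. So the coefficients of the characteristic polynomial of $R$ are continuous flow-invariant functions on $SM$. Since there is a dense orbit, they are constant. Thus $R$, being unitary, is diagonalisable with constant eigenvalues of constant multiplicities. The eigenprojectors are smooth (Cauchy integrals of the resolvent), and the eigenspaces form invariant subbundles. By opacity there is only one, so $R=c\,\mathrm{Id}$. $\square$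

Let us try to prove rigidity in higher rank as in rank one. The non-abelian Livšic theorem (quoted in the last section) provides $q\in C^\infty(SM,\mathrm U(\pi^*\mathcal E))$ with $\mathbf X_{\nabla_0}q=q\mathbf X_{\nabla}$. If $q$ does not depend on $v$, then $\nabla=q^{-1}\nabla_0q$ and we are done. Conversely, if $\nabla_0$ is opaque and $\nabla=q_1^{-1}\nabla_0q_1$ with $q_1$ on $M$, then $qq_1^{-1}$ commutes with $\mathbf X_{\nabla_0}$, so $q=cq_1$ by Lemma 1(b). So for opaque $\nabla_0$:

> gauge equivalence holds exactly when the conjugator $q$ is constant on the fibres $S_xM$.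

Opacity makes $q$ unique up to a constant. It says nothing about its dependence on $v$. Averaging $q$ over the fibres, as in rank one, does not help: an average of unitary matrices need not be unitary, and there is no logarithm turning the equation into a scalar one.

The infinitesimal version shows the obstacle. Suppose $\mathbf X_{\nabla^\alpha}=p_\alpha\mathbf X_{\nabla^0}p_\alpha^{-1}$ with $p_0=1$, and let $u=\dot p_0$, $A=\frac{d}{d\alpha}\nabla^\alpha|_{\alpha=0}$. Differentiating,
$$A(v)=-\mathbf X u ,\qquad\text{with } \mathbf X \text{ for } \nabla^{0}\text{ on }\mathrm{End}(\mathcal E). \tag{3}$$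
So $\mathbf Xu$ has degree $1$. Suppose $u$ has finite degree with top component $u_m$, $m\ge1$. The degree $m+1\ge2$ part of $\mathbf Xu$ is $\mathbf X_+u_m$, so $\mathbf X_+u_m=0$. If there are no twisted CKTs of degree $\ge1$ this is impossible, and $u$ is of degree $0$, an infinitesimal gauge transformation. Opacity, in contrast, only concerns solutions of $\mathbf Xu=0$. Exactly here the argument from opacity stops, and (3) tells us what a counterexample needs: a $v$-dependent $u$ such that $\mathbf Xu$ is linear in $v$ *but not zero*.

## Rotating the phase of $v$, and coupling to $W$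

We have a $v$-dependent object on every manifold, the projector $vv^*$. Let
$$p_\alpha=1+(e^{i\alpha}-1)\,vv^*,$$
the unitary map multiplying the direction $v$ by the phase $e^{i\alpha}$. First try rank $n$, $\mathcal E=V=TM\otimes\mathbb C$ with Levi-Civita. By (1), $p_\alpha$ commutes with $\mathbf X$: conjugation moves nothing. This had to be so with a non-opaque connection, whose invariant line is the eigenspace of $p_\alpha$. We must perturb so as to destroy the invariant line $\mathbb Cv$, and yet keep $p_\alpha a(v)p_\alpha^{-1}$ linear in $v$ for the perturbation $a$. A priori this is a cubic or higher expression in $v$. The way out is to add a summand $W$ on which $p_\alpha$ acts trivially and to perturb only by an off-diagonal term $B:W\to V$ (and on $W$). Then $p_\alpha$ enters only once: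
$$p_\alpha B(v)w=B(v)w+(e^{i\alpha}-1)\langle B(v)w,v\rangle\,v .$$
The last term is cubic in $v$ in general, but it is linear as soon as $\langle B(v)w,v\rangle$ does not depend on $v\in S_xM$. This is a linear condition on $B$, with many solutions.

**Setting.** Let $\iota:TM\to V$ be the natural real-linear inclusion: $x\mapsto x\otimes1$, or in the Kähler case the identity, with $h(x,y)=g(x,y)+ig(x,Jy)$ on $V=(TM,J)$. It is parallel and $|\iota(x)|=|x|$. The line $\mathbb C\iota(v)$ is not constant in $v\in S_xM$: for $V=TM\otimes\mathbb C$, real-independent vectors are complex-independent in $V$, and $n\ge2$; in the Kähler case $V$ has complex rank $\frac n2\ge2$. (This is why $n\ge4$ is assumed there.) From now on $x$ also denotes $\iota(x)$.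

**Step 1: the family.** The purpose is to produce connections conjugate over $SM$. Let $\nabla^W$ be a unitary connection on $W$ and $B\in C^\infty(M,T^*M\otimes\mathrm{Hom}(W,V))$ with
$$\langle B(x)w,x\rangle=|x|^2\,b(w)\qquad(x\in TM,\ w\in W) \tag{4}$$
for some $b\in C^\infty(M,W^*)$. Put $B_\alpha(x)w=B(x)w+(e^{i\alpha}-1)b(w)x$ and
$$\nabla^\alpha=(\nabla^V\oplus\nabla^W)+\begin{pmatrix}0&B_\alpha\\-B_\alpha^*&0\end{pmatrix}\quad\text{on }\mathcal E=V\oplus W .$$
Since $B_\alpha(x)$ is real-linear in $x$, these are unitary connections, smooth and $2\pi$-periodic in $\alpha$, with $B_0=B$. Let $p_\alpha$ act as above on $\pi^*V$ and as the identity on $\pi^*W$. Since $\iota$ is parallel and by (1), $p_\alpha$ commutes with $\mathbf X_{\nabla^V\oplus\nabla^W}$. For unit $v$, (4) gives $p_\alpha B(v)w=B(v)w+(e^{i\alpha}-1)b(w)v=B_\alpha(v)w$. As $p_\alpha$ is unitary and trivial on $W$, we have $B(v)^*p_\alpha^{-1}=(p_\alpha B(v))^*$, so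
$$p_\alpha\begin{pmatrix}0&B(v)\\-B(v)^*&0\end{pmatrix}p_\alpha^{-1}=\begin{pmatrix}0&p_\alpha B(v)\\-(p_\alpha B(v))^*&0\end{pmatrix}=\begin{pmatrix}0&B_\alpha(v)\\-B_\alpha(v)^*&0\end{pmatrix}.$$
Therefore
$$\mathbf X_{\nabla^\alpha}=p_\alpha\,\mathbf X_{\nabla^0}\,p_\alpha^{-1}. \tag{5}$$
By Lemma 1(a), $C_{\nabla^\alpha}(z,t)=p_\alpha(\varphi_tz)C_{\nabla^0}(z,t)p_\alpha(z)^{-1}$. At periodic points this reads $C_{\nabla^{\alpha'}}=pC_{\nabla^\alpha}p^{-1}$ with $p=p_{\alpha'}p_\alpha^{-1}$. So all the holonomies are equivalent, and all $\nabla^\alpha$ are opaque as soon as $\nabla^0$ is.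

**Step 2: non-equivalence, provided $\nabla^0$ is opaque.** The purpose is to turn the uniqueness of conjugators against gauge equivalence. Suppose $\nabla^\alpha=q^{-1}\nabla^{\alpha'}q$ with $q\in C^\infty(M,\mathrm U(\mathcal E))$. By (5), $R=p_{\alpha'}^{-1}q\,p_\alpha$ commutes with $\mathbf X_{\nabla^0}$:
$$R\,\mathbf X_{\nabla^0}R^{-1}=p_{\alpha'}^{-1}\,q\,\mathbf X_{\nabla^\alpha}\,q^{-1}p_{\alpha'}=p_{\alpha'}^{-1}\mathbf X_{\nabla^{\alpha'}}p_{\alpha'}=\mathbf X_{\nabla^0}.$$
By Lemma 1(b), $R=c\,\mathrm{Id}$, so
$$q=c\,p_{\alpha'}p_\alpha^{-1}=c\big(1+(e^{i(\alpha'-\alpha)}-1)vv^*\big).$$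
The left side does not depend on $v\in S_xM$, but $vv^*$ does. Hence $e^{i(\alpha'-\alpha)}=1$.

What remains is to choose $\nabla^W$ and $B$, subject to (4), so that $\nabla^0$ is opaque. Two small choices show that this is not automatic. Take $V=TM\otimes\mathbb C$, $W=\mathbb C$ with the trivial connection.

- Let $B(x)w=w\,x$, so $b(w)=w$. Then $\mathbf X_{\nabla^0}$ sends the section $1$ of $W$ to $v$, and sends $v$ to $-B(v)^*v=-1$. So $\mathrm{span}(v,1)$ is invariant, of rank $2<n+1$: not opaque. And here $B_\alpha=e^{i\alpha}B$, so $\nabla^\alpha$ is gauge-equivalent to $\nabla^0$ by the $v$-independent map $e^{i\alpha}\oplus1$. Step 2 really needs opacity.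
- Let $b=0$, so $\langle B(v)w,v\rangle=0$ always. Then $B(v)^*v=0$, the line $\mathbb Cv$ is still invariant, and $B_\alpha=B$: nothing moves.

A general $B$ with (4) mixes both types. For $V=TM\otimes\mathbb C$, polarising (4) gives $\langle B(x)w,y\rangle+\langle B(y)w,x\rangle=2g(x,y)b(w)$ for real $x,y$, so $B(x)w=b(w)x+A_w(x)$ with $\langle A_w(x),y\rangle$ antisymmetric in $x,y$. The key freedom is this: *in one given direction $\nu$, the vector $B(\nu)w$ can be prescribed arbitrarily*, its $\nu$-component by $b$ and the rest by $A_w$. Since transport along a single geodesic involves $B$ only in the direction of that geodesic, we can fully control transport along chosen arcs. So we want a criterion for opacity that involves only a few arcs.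

## Two homoclinic geodesics

**Lemma 2.** There are $z\in SM$, $y_1,y_2\in SM$, $\delta>0$ and disjoint open sets $U_1,U_2\subset M$ such that, with $c_i(t)=\pi(\varphi_ty_i)$:
(i) $c_i|_{[-\delta,\delta]}$ is an embedded arc and $c_i(0)\in U_i$;
(ii) $U_i$ is disjoint from $c_i(\mathbb R\setminus(-\delta,\delta))$ and from $c_j(\mathbb R)$ for $j\ne i$;
(iii) there are $t_k\to+\infty$, $s_k\to+\infty$ (depending on $i$) with $\varphi_{t_k}y_i\to z$ and $\varphi_{-s_k}y_i\to z$.

*Proof.* Fix a periodic orbit $\gamma$ and $z\in\gamma$. Let $W^{cs}(\gamma)$, $W^{cu}(\gamma)$ be the sets of points whose orbits are asymptotic to $\gamma$ in forward, resp. backward time, i.e. the unions of $W^{cs}(z')$, resp. $W^{cu}(z')$, over $z'\in\gamma$. Both are flow-invariant.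

**Step 1: $W^{cu}(\gamma)$ and $W^{cs}(\gamma)$ are dense.** This gives raw material for homoclinic orbits. Let $p$ be close to $z$ with dense forward orbit. By local product structure there is $w\in W^{cu}_{loc}(z)\cap W^{ss}_{loc}(p)$. Its forward orbit is asymptotic to that of $p$, so it is dense as well, and it lies in the invariant set $W^{cu}(\gamma)$. Reversing time gives $W^{cs}(\gamma)$.

**Step 2: $\mathcal H=W^{cs}(\gamma)\cap W^{cu}(\gamma)$ is dense.** Near any $x_0\in SM$ choose $a\in W^{cs}(\gamma)$ and $b\in W^{cu}(\gamma)$. Then $W^{cs}_{loc}(a)\cap W^{uu}_{loc}(b)$ contains a point near $x_0$. It is forward asymptotic to $\gamma$ because $a$ is, and backward asymptotic to $\gamma$ because $b$ is.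

**Step 3: pick two orbits.** We need two different geodesics, as two unitary matrices will be needed later. Each orbit in $\mathcal H\setminus\gamma$ has $\alpha$- and $\omega$-limit set $\gamma$, so its closure is itself together with $\gamma$. If there were finitely many such orbits, $\mathcal H\cup\gamma$ would be closed; being dense it would equal $SM$. But it would be a countable union of arcs, while $\dim SM\ge3$: impossible. So there are two distinct orbits $\sigma_1\ne\sigma_2$ in $\mathcal H\setminus\gamma$. They are not periodic, since a periodic orbit is its own $\omega$-limit set. Let $c_1,c_2$ be the underlying geodesics, and $c_0$ the closed geodesic of $\gamma$.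

**Step 4: the geodesics meet each other, or themselves, only countably often.** This is needed because the perturbations live on $M$, not on $SM$. Suppose $c_i(t)=c_j(s)$ with $i\in\{1,2\}$, $j\in\{0,1,2\}$, and $t\ne s$ if $i=j$. The velocities there are not equal: the orbits are distinct if $i\ne j$, and $\sigma_i$ is not periodic if $i=j$. They are not opposite either:

- If $j=0$, then $c_i$ would be $c_0$ run backwards, and $\sigma_i$ would be periodic.
- If $j\ge1$, then $\sigma_i=-\sigma_j$ (the flip $y\mapsto-y$ maps one orbit to the other). Comparing limit sets, $\gamma=-\gamma$, so $-z=\varphi_az$ for some $a$. Using $-\varphi_t(y)=\varphi_{-t}(-y)$, we get $-\varphi_{a/2}z=\varphi_{-a/2}(-z)=\varphi_{a/2}z$, a unit vector equal to its negative: absurd.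

So the velocities are linearly independent, and $(t,s)\mapsto c_i(t)-c_j(s)$, in a chart, is an immersion at the coincidence, hence locally injective there. So coincidences are isolated. For $i=j$ they do not accumulate at the diagonal, as geodesics are injective on intervals shorter than the injectivity radius. Hence the coincidence set is closed and discrete in $\mathbb R^2$, and so countable.

**Step 5: choose the base points and the open sets.** Discarding countably many times and shifting time along $\sigma_i$, we may take $y_i\in\sigma_i$ such that $x_i=c_i(0)$ satisfies: $x_i\notin c_0\cup c_j(\mathbb R)$ for $j\in\{1,2\}\setminus\{i\}$, and $x_i\ne c_i(t)$ for $t\ne0$. Fix $\delta$ smaller than half the injectivity radius; this gives the embedded arcs of (i). As $\varphi_ty_i$ tends to $\gamma$ for $t\to\pm\infty$, the sets $c_0\cup c_j(\mathbb R)$ and $c_0\cup c_i(\mathbb R\setminus(-\delta,\delta))$ are closed. They do not contain $x_i$, and $x_1\ne x_2$. So small balls $U_i\ni x_i$ satisfy (ii) and are disjoint. Finally (iii) holds since the $\alpha$- and $\omega$-limit sets of $y_i$ are $\gamma\ni z$.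 $\square$

## Opacity from two prescribed transports

A homoclinic orbit starts near $z$ at time $-s_k$ and returns near $z$ at time $t_k$. In the limit, transport along it acts on the one space $\mathcal E_{\pi(z)}$ and preserves the fibre at $z$ of any invariant subbundle. Two unitary matrices suffice to leave no invariant subspace.

**Lemma 3.** Let $D$ be a unitary connection on $\mathcal E$, $N=\operatorname{rank}\mathcal E\ge2$. With the data of Lemma 2, there are unitary maps $G_i:\mathcal E_{c_i(-\delta)}\to\mathcal E_{c_i(\delta)}$, $i=1,2$, such that every unitary connection $\nabla$ which equals $D$ outside a compact subset of $U_1\cup U_2$, and whose parallel transport along $c_i|_{[-\delta,\delta]}$ is $G_i$ for $i=1,2$, is opaque.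

*Proof.*

**Step 1: limits of transports.** We build the maps $G_i$. Put $y_i^\pm=\varphi_{\pm\delta}y_i$, and trivialise $\mathcal E$ unitarily near $\pi(z)$. The unitary group is compact, so after passing to subsequences
$$C_D(y_i^+,t_k-\delta)\to A_i^+:\mathcal E_{c_i(\delta)}\to\mathcal E_{\pi(z)},\qquad C_D(\varphi_{-s_k}y_i,s_k-\delta)\to A_i^-:\mathcal E_{\pi(z)}\to\mathcal E_{c_i(-\delta)},$$
with $A_i^\pm$ unitary. Fix an orthonormal basis of $\mathcal E_{\pi(z)}$. Let $H_1$ be diagonal unitary with distinct eigenvalues, and $H_2$ a unitary matrix with all entries nonzero, for instance the discrete Fourier matrix $N^{-1/2}(e^{2\pi ijk/N})_{j,k}$. Set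
$$G_i=(A_i^+)^{-1}H_i(A_i^-)^{-1}.$$

**Step 2: an invariant subbundle is invariant under $H_1,H_2$ at $z$.** Let $\nabla$ be as stated and $F\subset\pi^*\mathcal E$ a continuous subbundle invariant under $C_\nabla$. By Lemma 2(ii), $c_i(t)\notin U_1\cup U_2$ for $|t|\ge\delta$, so the transports in Step 1 are also $\nabla$-transports. Hence $C_D(y_i^+,t_k-\delta)F_{y_i^+}=F_{\varphi_{t_k}y_i}\to F_z$, which gives $A_i^+F_{y_i^+}=F_z$. Likewise $C_D(\varphi_{-s_k}y_i,s_k-\delta)F_{\varphi_{-s_k}y_i}=F_{y_i^-}$ gives $A_i^-F_z=F_{y_i^-}$. Moreover $G_iF_{y_i^-}=F_{y_i^+}$. Composing, $H_iF_z=A_i^+G_iA_i^-F_z=F_z$ for $i=1,2$.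

**Step 3: no proper subspace survives.** Invariance under $H_1$ means $F_z=\mathrm{span}(e_j:j\in J)$ for a set $J$ of indices. If $J$ is neither empty nor everything, choose $j\in J$, $k\notin J$; invariance under $H_2$ forces its $(k,j)$ entry to vanish, a contradiction. So $\operatorname{rank}F\in\{0,N\}$. $\square$

## Choosing $B$: the end of the proof of Theorem 1

In Theorem 1 our perturbations are not arbitrary: the matrix $a=\nabla^0-(\nabla^V\oplus D^W)$ has zero $V$-block, where $D^W$ is a fixed connection on $W$. The next lemma says that transports along arcs can still be arbitrary.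

**Lemma 4.** Let $V_0,W_0$ be nonzero finite-dimensional Hermitian spaces and
$$\mathfrak p=\Big\{\begin{pmatrix}0&\beta\\-\beta^*&\kappa\end{pmatrix}:\beta\in\mathrm{Hom}(W_0,V_0),\ \kappa\in\mathfrak u(W_0)\Big\}.$$
Every element of $\mathrm U(V_0\oplus W_0)$ is a finite product of exponentials of elements of $\mathfrak p$.

*Proof.* Let $K$ be the group generated by $\exp\mathfrak p$; since $\mathfrak p=-\mathfrak p$, its elements are finite products of such exponentials. For unit $e\in V_0$, $w\in W_0$, the matrices
$$\begin{pmatrix}0&1\\-1&0\end{pmatrix},\qquad\begin{pmatrix}0&i\\i&0\end{pmatrix},\qquad\begin{pmatrix}0&0\\0&i\end{pmatrix}$$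
on $\mathrm{span}(e,w)$, extended by $0$, lie in $\mathfrak p$. Exponentials of real multiples of the first two generate $SU(2)$, by Euler angles. With those of the third they generate $\mathrm U(\mathrm{span}(e,w))$, extended by the identity on the orthogonal complement. So $K$ contains this group. Every unit vector $\xi\in V_0\oplus W_0$ lies in such a span, so every complex reflection $1+(e^{is}-1)\xi\xi^*$ is in $K$. A unitary map is the product of such reflections over an orthonormal eigenbasis. $\square$

**Step 3 of the proof of Theorem 1: $\nabla^W$ and $B$ can be chosen so that $\nabla^0$ is opaque.** Fix a unitary connection $D^W$ on $W$, let $D=\nabla^V\oplus D^W$, and take the data of Lemmas 2 and 3 for $D$ (the rank is at least $2$). We look for $\nabla^W=D^W+\Gamma$ and $B$, with $\Gamma,B$ compactly supported in $U_1\cup U_2$, such that (4) holds and $\nabla^0$ has transport $G_i$ along $c_i|_{[-\delta,\delta]}$. Lemma 3 then gives opacity.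

*Prescription along the arc.* Fix $i$ and $\delta'\in(0,\delta)$ with $c_i([-\delta',\delta'])\subset U_i$. Use an orthonormal $D$-parallel frame along $c_i$; as $D$ is a direct sum, the frame can be chosen to respect $V\oplus W$. In it, $\nabla^0$-parallel sections satisfy $s'=-a(t)s$ with
$$a(t)=\begin{pmatrix}0&\beta(t)\\-\beta(t)^*&\kappa(t)\end{pmatrix},\qquad\beta(t)=B(\dot c_i),\quad\kappa(t)=\Gamma(\dot c_i).$$
By Lemma 4, $G_i$ read in this frame is $\exp(Q_m)\cdots\exp(Q_1)$ with $Q_j\in\mathfrak p$. Choose $\chi_1,\dots,\chi_m\in C_c^\infty((-\delta',\delta'))$ with integral $1$ and disjoint supports, in this order from left to right, and require $a(t)=-\sum_j\chi_j(t)Q_j$. On the support of $\chi_j$ the equation is $s'=\chi_jQ_js$, which contributes the factor $\exp(Q_j)$. So the transport is $G_i$. This prescribes $\beta$ and $\kappa$ on $[-\delta,\delta]$, with compact support in $|t|<\delta'$.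

*Extension off the arc.* Now we realise $\beta,\kappa$ by tensors on $M$ satisfying (4). As $2\delta$ is less than the injectivity radius, a slightly longer arc is embedded too, so there are coordinates $(t,y)$ on a neighbourhood $Z$ of $c_i([-\delta,\delta])$ in which $c_i(t)=(t,0)$. Let $\nu=\partial_t/|\partial_t|$, a unit vector field with $\nu=\dot c_i$ on the arc. Trivialising $V$ and $W$ over $Z$ by extending the frame, and multiplying $\beta(t)$, $\kappa(t)$ by a cutoff in $y$ that is $1$ at $y=0$ and has small support, we get smooth sections $\tilde\beta$ of $\mathrm{Hom}(W,V)$ and $\tilde\kappa$ of $\mathfrak u(W)$, compactly supported in $U_i\cap Z$, with the prescribed values on the arc. Put $\Gamma(x)=g(x,\nu)\tilde\kappa$. With $\eta_w=\tilde\beta w-\langle\tilde\beta w,\nu\rangle\nu$, so that $\langle\eta_w,\nu\rangle=0$, put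
$$B(x)w=\langle\tilde\beta w,\nu\rangle\,x+\langle\nu,x\rangle\,\eta_w-\langle\eta_w,x\rangle\,\nu. \tag{6}$$
This is real-linear in $x$ and complex-linear in $w$. It satisfies (4), because
$$\langle B(x)w,x\rangle=\langle\tilde\beta w,\nu\rangle|x|^2+\langle\nu,x\rangle\langle\eta_w,x\rangle-\langle\eta_w,x\rangle\langle\nu,x\rangle=\langle\tilde\beta w,\nu\rangle|x|^2 .$$
And $B(\nu)w=\langle\tilde\beta w,\nu\rangle\nu+\eta_w-0=\tilde\beta w$. So $B(\dot c_i)=\beta$ and $\Gamma(\dot c_i)=\kappa$ along the arc.

*Both arcs.* Do this for $i=1,2$ and add the two contributions. Condition (4) is linear in $(B,b)$, so it persists. Since $U_i$ does not meet $c_j(\mathbb R)$ for $j\ne i$, the two transports do not interfere. So $\nabla^0$ equals $D$ outside a compact subset of $U_1\cup U_2$ and has the transports $G_1,G_2$. By Lemma 3 it is opaque. Together with Steps 1 and 2, this proves Theorem 1. $\blacksquare$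

**Compatibility with Theorem 8.16.** The hypothesis on twisted CKTs must fail for our $\nabla^0$ when $M$ is negatively curved, and it does so on every $M$ of Theorem 1. By (3) with $u=i\,vv^*$, $\mathbf X(vv^*)$ is linear in $v$, hence in $\Omega_1$. The fibre average of $vv^*$ is $\frac1{\operatorname{rank}V}\mathrm{Id}_V$, so $u_2=vv^*-\frac1{\operatorname{rank}V}\mathrm{Id}_V$ is a nonzero element of $\Omega_2$, and $\mathbf X u_2\in\Omega_1$ since $\mathbf X\Omega_0\subset\Omega_1$. So $\mathbf X_+u_2=0$: a twisted CKT of degree $2$ for the connection on $\mathrm{End}(\mathcal E)$.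

## Surfaces: many families in every rank at least two

Theorem 1 on a surface starts at rank $3$. To reach rank $2$ one would like $V=T$, the tangent bundle as a complex line bundle, but there $vv^*=1$ does not depend on $v$, and the phase trick is empty. Instead we use $v\otimes v$ to twist a line subbundle. This changes the bundle, but by a fixed amount, so different choices of the line subbundle can be compared with each other.

**Setting.** Let $M$ be an oriented Anosov surface of genus $\mathsf g$, $j$ its complex structure, $T=(TM,j)$ with the Hermitian metric $h$, $h(x,x)=|x|^2$, linear in the first slot, and the Levi-Civita connection. The section $v$ of $\pi^*T$ is unit and parallel along the flow. For a connection $D$, put $D^{0,1}_x=\frac12(D_x+iD_{jx})$. We use the following textbook facts. A holomorphic structure $\bar\partial$ and a Hermitian metric on a bundle determine a unique unitary connection $D$ with $D^{0,1}=\bar\partial$, the Chern connection. A holomorphic line bundle of degree $k>2\mathsf g-2$ has $\dim_{\mathbb C} H^0=k+1-\mathsf g$ (Riemann–Roch). And Hermitian bundles over $M$ are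 classified up to isomorphism by rank and degree.

**Step 1: a transformation.** We build, from a connection and a line subbundle, a new connection conjugate to it over $SM$. Let $\mathcal V$ be Hermitian with unitary connection $D$, and $L\subset\mathcal V$ a line subbundle preserved by $D^{0,1}$. In $L\oplus L^\perp$,
$$D=\begin{pmatrix}D^L&-S^*\\S&D^\perp\end{pmatrix},\qquad S(x)\in\mathrm{Hom}(L,L^\perp).$$
That $D^{0,1}$ preserves $L$ means $S(x)+iS(jx)=0$, i.e. $S(jx)=iS(x)$: $S$ is $\mathbb C$-linear in $x\in T$. Let $T^2=T\otimes T$, $\mathcal V_L=(L\otimes T^2)\oplus L^\perp$, and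
$$P_L:\pi^*\mathcal V\to\pi^*\mathcal V_L,\qquad(\ell,m)\mapsto(\ell\otimes v\otimes v,\,m),$$
a unitary isomorphism. Define $S'(x):L\otimes T^2\to L^\perp$ by
$$S'(x)(\lambda\otimes\tau\otimes\tau')=h(\tau,x)\,S(\tau')\lambda .$$
This is well defined, since it is $\mathbb C$-bilinear in $(\tau,\tau')$; here the $\mathbb C$-linearity of $S$ is used. It is real-linear in $x$, and for unit $v$, $S'(v)(\lambda\otimes v\otimes v)=S(v)\lambda$. Taking adjoints, $S'(v)^*m=(S(v)^*m)\otimes v\otimes v$. Hence
$$D_L=\begin{pmatrix}D^L\otimes\nabla^{T^2}&-S'^*\\S'&D^\perp\end{pmatrix}$$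
is a unitary connection on $\mathcal V_L$ (the corner is the tensor product connection), and since $v$ is parallel along the flow,
$$\mathbf X_{D_L}=P_L\,\mathbf X_D\,P_L^{-1}. \tag{7}$$
Indeed $\mathbf X_{D_L}$ sends $\ell\otimes v\otimes v$ to $(D^L_X\ell)\otimes v\otimes v+S(v)\ell$, and $m$ to $-(S(v)^*m)\otimes v\otimes v+D^\perp_Xm$, where pull-backs are understood.

**Step 2: families.** Here we vary $L$, transplant the results to one bundle, and show they are different. Suppose $D$ is opaque and $(L_s)$ are such line subbundles, smooth in $s$ in a ball around $0$ of a real vector space. Let $\Pi_s$ be the orthogonal projector onto $L_s$, and for small $s$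
$$w_s=\Pi_s\Pi_0+(1-\Pi_s)(1-\Pi_0),\qquad u_s=w_s(w_s^*w_s)^{-1/2}.$$
Since $w_0=1$ and $M$ is compact, $w_s$ is invertible for small $s$, and $u_s$ is unitary, smooth in $s$, with $u_0=1$. We have $w_s\Pi_0=\Pi_sw_s$, and $w_s^*w_s$ commutes with $\Pi_0$. So $u_s\Pi_0=\Pi_su_s$, i.e. $u_s$ maps $L_0$ to $L_s$ and $L_0^\perp$ to $L_s^\perp$. It induces a unitary map $\mathcal U_s:\mathcal V_{L_0}\to\mathcal V_{L_s}$. On $\mathcal E_0=\mathcal V_{L_0}$ put $\nabla^s=\mathcal U_s^{-1}D_{L_s}\mathcal U_s$, a smooth family. By (7),
$$\mathbf X_{\nabla^s}=Q_s\,\mathbf X_D\,Q_s^{-1},\qquad Q_s=\mathcal U_s^{-1}P_{L_s}:\pi^*\mathcal V\to\pi^*\mathcal E_0 .$$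
By Lemma 1(a) all $\nabla^s$ are opaque, and they have pairwise equivalent holonomy, with $p=Q_sQ_{s'}^{-1}$.

*If $\nabla^s=q^{-1}\nabla^{s'}q$, then $L_s=L_{s'}$.* As in Step 2 of Theorem 1, $Q_{s'}^{-1}qQ_s$ commutes with $\mathbf X_D$, so it is a constant $c$ by Lemma 1(b), and $q=c\,Q_{s'}Q_s^{-1}=c\,\mathcal U_{s'}^{-1}P_{L_{s'}}P_{L_s}^{-1}\mathcal U_s$. Thus $P_{L_{s'}}P_{L_s}^{-1}$ is independent of $v$ on each fibre $S_xM$. Fix a unit $e\in T_x$, let $v=e^{i\theta}e$, take $\lambda\in L_s$ over $x$, and write $\lambda=\lambda'+\lambda''$ with $\lambda'\in L_{s'}$, $\lambda''\in L_{s'}^\perp$. Since $e\otimes e=e^{-2i\theta}v\otimes v$, we have $P_{L_s}^{-1}(\lambda\otimes e\otimes e)=e^{-2i\theta}\lambda$, and so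
$$P_{L_{s'}}P_{L_s}^{-1}(\lambda\otimes e\otimes e)=e^{-2i\theta}\big(\lambda'\otimes v\otimes v+\lambda''\big)=\lambda'\otimes e\otimes e+e^{-2i\theta}\lambda''.$$
Independence of $\theta$ forces $\lambda''=0$. So $L_s\subset L_{s'}$, and the two lines are equal.

**Step 3: a bundle with many line subbundles.** We fix the topology. Let $\mathcal E$ have rank $r\ge2$ and degree $e$. Choose a large integer $k\equiv e$ mod $2$ and holomorphic line bundles $N,N'$ with
$$\deg N'=\deg N+k,\qquad 2\deg N+k+2\deg T=e .$$
Let $\mathcal V=N\oplus N'\oplus\mathbb C^{r-2}$ with the direct sum holomorphic structure $\bar\partial_0$ and some Hermitian metric. For $k>2\mathsf g-2$ the space $H^0(\mathrm{Hom}(N,N'))$ has complex dimension $k+1-\mathsf g$, which is as large as we like. For $s$ in it, the graph $L_s^0=\{(\xi,s\xi,0)\}$ is a $\bar\partial_0$-holomorphic line subbundle, and $L_s^0\ne L_{s'}^0$ for $s\ne s'$.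

**Step 4: making the connection opaque while keeping the subbundles.** We may not perturb the Chern connection $D_0$ of $\bar\partial_0$ arbitrarily, since the $L_s^0$ must survive; but we can conjugate $\bar\partial_0$ by a *non-unitary* gauge transformation. For $\mathsf a\in C^\infty(M,GL(\mathcal V))$ let $D_{\mathsf a}$ be the Chern connection of the same metric and of $\mathsf a\bar\partial_0\mathsf a^{-1}$. The subbundles $L_s=\mathsf aL_s^0$ are preserved by $D_{\mathsf a}^{0,1}$, are distinct for distinct $s$, and depend smoothly on $s$. With $\mu=(\bar\partial_0\mathsf a)\mathsf a^{-1}$ we have $\mathsf a\bar\partial_0\mathsf a^{-1}=\bar\partial_0-\mu$. So $D_{\mathsf a}=D_0+a$, where $a$ is skew-Hermitian with $(0,1)$-part $-\mu$, that is,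
$$a(x)=\mu(x)^*-\mu(x).$$

Take Lemmas 2 and 3 for $D=D_0$ on $\mathcal V$. Choose $\delta'\in(0,\delta)$ with $c_i([-\delta',\delta'])\subset U_i$, and Hermitian endomorphisms $\mathsf M(t)$ of $\mathcal V_{c_i(t)}$ with compact support in $|t|<\delta'$. Near the arc $c_i([-\delta,\delta])$ choose a real function $\rho$ vanishing on the arc with $d\rho(j\dot c_i)=1$ there. Let $\mathsf a=\exp(\rho\tilde{\mathsf M})$, where $\tilde{\mathsf M}$ is a smooth extension of $\mathsf M$ with compact support in $U_i$ near the arc. With $\nabla$ the connection on $\mathrm{End}(\mathcal V)$ induced by $D_0$, on the arc we have $\mathsf a=1$, $\nabla_{\dot c_i}\mathsf a=0$ and $\nabla_{j\dot c_i}\mathsf a=\mathsf M$, because $\mathsf a=1+\rho\tilde{\mathsf M}+O(\rho^2)$. Hence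
$$\mu(\dot c_i)=\tfrac12\big(\nabla_{\dot c_i}\mathsf a+i\nabla_{j\dot c_i}\mathsf a\big)=\tfrac i2\mathsf M,\qquad a(\dot c_i)=-\tfrac i2\mathsf M-\tfrac i2\mathsf M=-i\,\mathsf M(t).$$
So in a $D_0$-parallel frame, $D_{\mathsf a}$-parallel sections along the arc satisfy $s'=i\mathsf M(t)s$. The matrix of $G_i$ in this frame is $\exp(i\mathsf M_0)$ with $\mathsf M_0$ Hermitian. Taking $\mathsf M(t)=\chi(t)\mathsf M_0$ with $\chi\in C_c^\infty((-\delta',\delta'))$, $\int\chi=1$, the transport is $G_i$. Do this for $i=1,2$ with one $\mathsf a$, equal to $1$ outside compact subsets of $U_1$ and $U_2$. By Lemma 3, $D:=D_{\mathsf a}$ is opaque.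

**Step 5: conclusion.** Apply Step 2 to $D$ and the $L_s$, with $s$ in a small ball of $H^0(\mathrm{Hom}(N,N'))$, a real vector space of dimension $2(k+1-\mathsf g)$, which is $\ge m$ for $k$ large. It gives opaque connections on $\mathcal E_0=\mathcal V_{L_0}$ with pairwise equivalent holonomy, and pairwise not gauge-equivalent, since $L_s\ne L_{s'}$ for $s\ne s'$. The bundle $\mathcal E_0$ has rank $r$ and degree $\deg\mathcal V+2\deg T=2\deg N+k+2\deg T=e$, so it is isomorphic to $\mathcal E$ as a Hermitian bundle. This proves Theorem 2. $\blacksquare$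

For the consequence stated after Theorem 3: if $\operatorname{rank}\mathcal E=1$, Theorem 3 gives the property for all connections. If $\operatorname{rank}\mathcal E\ge2$, then the connection at $s=0$ is opaque and is the limit in $C^\infty$, as $s\to0$, of connections with equivalent holonomy not gauge-equivalent to it.

## Polynomial maps between spheres: proof of Theorem 4

In low rank the conjugator has no room to depend on $v$. Here $(M,g)$ is negatively curved and $2r\le2^k\le n-1$.

**Step 1: a conjugator on $SM$.** By the non-abelian Livšic theorem for compact groups (Parry; Schmidt, Ergodic Theory Dynam. Systems 19, 1999; smoothness by Niţică–Török; for unitary cocycles on bundles, Cekić–Lefeuvre, *The holonomy inverse problem*, J. Eur. Math. Soc.), equivalence of the holonomies gives $q\in C^\infty(SM,\mathrm U(\pi^*\mathcal E))$ with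
$$C_0(z,t)\,q(z)=q(\varphi_tz)\,C(z,t).$$
Equivalently $\mathbf Xq=0$, for the unitary connection on $\mathrm{Hom}(\mathcal E,\mathcal E)$ induced by $\nabla$ on the source and $\nabla_0$ on the target.

**Step 2: $q$ is polynomial in $v$.** By Guillarmou–Paternain–Salo–Uhlmann (Comm. Math. Phys. 343, 2016), in negative curvature a smooth solution of $\mathbf Xq=0$ for a unitary connection has finite degree. Spherical harmonics are restrictions of polynomials. So for each $x$ and each unit $e\in\mathcal E_x$, the map $v\mapsto q(x,v)e$ is the restriction of a polynomial map, and it takes values in unit vectors: it is a polynomial map $S^{n-1}\to S^{2r-1}$.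

**Step 3: $q$ does not depend on $v$.** By Wood (*Polynomial maps from spheres to spheres*, Invent. Math. 5, 1968), polynomial maps $S^a\to S^b$ are constant if $a\ge2^k>b$. Here $n-1\ge2^k\ge2r>2r-1$. So $v\mapsto q(x,v)e$ is constant for every $e$, and $q$ descends to a section in $C^\infty(M,\mathrm U(\mathcal E))$.

**Step 4: $q$ is a gauge transformation.** Now $\mathbf Xq=0$ says that the covariant derivative of $q$ on $M$ vanishes in every direction $v$. So $\nabla_0q=q\nabla$, i.e. $\nabla=q^{-1}\nabla_0q$. $\blacksquare$
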